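# Adaptive interactive coding: the optimal error resilience lies in $[5/17,\,5/16]$

## 1. Two bits, one corruption, five rounds

Alice holds a bit $x$, Bob holds a bit $y$, and each must learn the other's bit. In each round a symbol from a small alphabet is sent, and an adversary may replace one symbol, in a round of its choice. How many rounds are needed?

Suppose first that the schedule of speakers is fixed in advance. If each party sends its bit three times and the other takes a majority, $6$ rounds are enough. Fewer are not. Suppose Alice speaks in at most two rounds. Fix $y$. Run two Alices side by side, one with $x=0$ and one with $x=1$, both hearing exactly what a single Bob sends. Let Bob receive the symbol of the first Alice in her first speaking round, and the symbol of the second Alice in her second speaking round. What Bob sees is compatible with $x=0$ and one corruption, and with $x=1$ and one corruption, so he cannot be right in both worlds. Hence each party speaks at least three times. The same argument with $k$ corruptions shows that each speaks at least $2k+1$ times, so a fixed schedule has at least $4k+2$ rounds.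

Now let the parties decide in each round, from what they have heard, whether to speak or to listen. Then *five* rounds suffice. Symbols are pairs (bit, flag) with flag in $\{\mathrm{ok},?\}$.

* Rounds 1, 2: Alice sends $x$ (with flag ok) and Bob listens. Bob's flag becomes ok if the two received bits agree, and $?$ if not.
* Rounds 3, 4: Bob sends ($y$, his flag) and Alice listens.
* Round 5: Bob speaks, sending $y$ again, if his flag is ok, and listens if it is $?$. Alice speaks, sending $x$, if she received the flag $?$ in both rounds 3 and 4, and listens otherwise.

If Bob's flag is $?$, the one corruption was spent in rounds 1, 2. Alice then correctly receives $(y,?)$ twice, outputs $y$, and speaks in round 5, when Bob listens and learns $x$. If Bob's flag is ok, the common bit he heard is $x$, since at least one of the two symbols was genuine. At most one of his flags can be forged, so Alice does not see $?$ twice. She listens in round 5, receives $y$ three times with at most one corruption, and takes the majority.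

So adaptivity helps: a party that is in doubt knows that the adversary has already paid. Could four rounds suffice? With $k$ corruptions, how small can the number $N$ of rounds be? And if the task is not to exchange two bits but to simulate an arbitrary conversation, with only a constant-factor overhead, what is the largest tolerable ratio $k/N$?

## 2. The adaptive channel and the theorems

**Definition (adaptive channel).** This is the model of Ghaffari, Haeupler and Sudan [GHS14]. The simulating protocol $P'$ is deterministic, uses a finite alphabet $\Sigma$, and runs for a fixed number $N$ of rounds known in advance. In each round each party decides, from its input and the symbols it has received so far, whether to speak (send one symbol of $\Sigma$) or to listen.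

* If exactly one party speaks, the listener receives a symbol, equal to the sent one unless the adversary corrupts it, that is, substitutes another symbol.
* If both speak, neither receives anything.
* If both listen, each receives an arbitrary symbol chosen by the adversary, and this does *not* count as a corruption.

The adversary knows $P'$ and both inputs and may act adaptively. In the *non-adaptive* model the parties take turns by a schedule fixed in advance.

**Definition (simulation, resilience).** $P'$ simulates the two-party protocol $P$ if at the end each party outputs the full transcript of $P$ on the given inputs. It is resilient to a $\theta$ fraction of noise if both outputs are correct for every pair of inputs and every adversary that corrupts at most $\theta N$ rounds. The number $\theta$ is *achievable* if there are $C=C(\theta)$ and a finite $\Sigma=\Sigma(\theta)$, independent of $P$, such that every $P$ has an adaptive simulation over $\Sigma$ with $N\le C\max(|P|,1)$ rounds that is resilient to a $\theta$ fraction. Here $|P|$ is the length of $P$. The *optimal error resilience* $\theta^*$ is the supremum of the achievable $\theta$.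

Protocols $P$ are binary and the parties are computationally unbounded.

Over the non-adaptive channel the maximum resilience is $\frac14$ (Braverman and Rao). Over the adaptive channel, [GHS14] gives schemes for $\frac27$ and proves the upper bound $\frac13=\frac8{24}$, and Efremenko, Kol and Saxena show that every $\theta<\frac7{24}$ is achievable. Hence $\theta^*\in[\frac7{24},\frac8{24}]$. The paper "Interactive Error Resilience Beyond $\frac27$" conjectures that $\theta^*$ lies strictly between the two. We prove this conjecture, in the form

$$\frac7{24}<\frac5{17}\le\theta^*\le\frac5{16}<\frac8{24}$$

(note $5\cdot24=120>119=7\cdot17$). It consists of two theorems.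

**Theorem A (upper bound).** Let $x_0\ne x_1$ and $y_0\ne y_1$. If an $N$-round adaptive protocol lets the parties exchange inputs $x\in\{x_0,x_1\}$, $y\in\{y_0,y_1\}$ and is resilient to $k\ge1$ corruptions, then $16k\le5N-6$. Hence $\theta^*\le\frac5{16}$.

**Theorem B (lower bound).** Every $\theta<\frac5{17}$ is achievable. Hence $\theta^*\ge\frac5{17}$.

For $k=1$ Theorem A says $5N\ge22$, so $N\ge5$: the scheme of Section 1 has the fewest possible rounds. The exact value of $\theta^*$ is not determined here.

Theorem A is self-contained. Theorem B uses one published theorem as a black box.

**Theorem LD (list-decodable interactive coding).** (Braverman–Efremenko, *List and unique coding for interactive communication in the presence of adversarial noise*; see also Ghaffari–Haeupler, *Optimal error rates for interactive coding II*.) For every $\varepsilon>0$ there are $C_1,s\in\mathbb N$ and a finite alphabet $\Sigma_1$ such that every two-party protocol $P$ has a deterministic protocol $\pi$ over $\Sigma_1$, in which the parties speak alternately, of even length $L\le C_1\max(|P|,1)$, with the following property. Each party always outputs a list of at most $s$ transcripts of $P$, and if at most $(\frac12-\varepsilon)L$ symbols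 are corrupted, both lists contain the correct transcript.

## 3. Copies, costs and confusion

The argument in Section 1 ran two imaginary Alices against one Bob. We make this a tool. From here to the end of Section 4 we fix a protocol as in Theorem A, with $N$ rounds and resilient to $k\ge1$ corruptions. We put $E=N-3k$ and fix a symbol $*\in\Sigma$.

**Definition (copy, cost).** A *copy* is a party with a fixed input which is *fed* a symbol in each round in which it listens. For an Alice-copy $\alpha$ and a Bob-copy $\beta$, $\mathrm{cost}(\alpha,\beta)$ is the number of rounds in which exactly one of them speaks and the listener is fed a symbol different from the one sent.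

A copy does not need a partner: its input and its feed determine what it does. In the example of Section 1 there are two Alice-copies, fed Bob's symbols, and one Bob-copy, fed first from one Alice and then from the other. Each Alice-copy has cost at most $1$ against Bob.

**(Confusion)** *There are no Bob-copy $\beta$ and Alice-copies $\alpha',\alpha''$ with different inputs such that $\mathrm{cost}(\alpha',\beta)\le k$ and $\mathrm{cost}(\alpha'',\beta)\le k$. The same holds with the roles exchanged.*

*Proof.* The joint behavior of $\alpha'$ and $\beta$ is realizable in the channel with exactly $\mathrm{cost}(\alpha',\beta)$ corruptions. Where exactly one speaks, the adversary delivers the fed symbol, corrupting if it differs from the sent one. Where both listen, it may deliver any symbols for free. Where both speak, nothing is delivered. So if both costs were at most $k$, then $\beta$, whose output is determined by its input and feed, would have to output two different inputs of Alice. $\square$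

When we say a copy is fed *honestly* by another, we mean: in a round where it listens, it is fed the other's symbol if the other speaks, and $*$ otherwise. Honest feeding of the listener costs nothing against the copy it is fed from.

## 4. Proof that $16k\le5N-6$

We run one Alice-copy $\alpha$ with input $x_0$ that stays uncertain between two Bobs for $k$ rounds, and then exploit what she must do afterwards.

**Step 1: make both parties uncertain.** The purpose is to find a time $\tau$ by which some party has used up the full allowance $k$ against a second possible partner. Consider copies $\alpha$ (input $x_0$), $\alpha_1$ (input $x_1$), $\beta$ (input $y_0$), $\beta_1$ (input $y_1$). When listening they are fed as follows.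

* $\beta_1$: $\alpha$'s symbol if $\alpha$ speaks, else $*$.
* $\alpha_1$: $\beta$'s symbol if $\beta$ speaks, else $*$.
* $\alpha$: $\beta$'s symbol if $\beta$ speaks; else $\beta_1$'s if $\beta_1$ speaks; else $*$.
* $\beta$: $\alpha$'s symbol if $\alpha$ speaks; else $\alpha_1$'s if $\alpha_1$ speaks; else $*$.

This is well defined, since a party's decision in a round depends only on earlier feeds. Let $d_A(t)$ be the number of rounds $\le t$ in which $\alpha$ listens and $\beta,\beta_1$ both speak, and $d_B(t)$ the number of rounds $\le t$ in which $\beta$ listens and $\alpha,\alpha_1$ both speak.

Up to time $t$ we have $\mathrm{cost}(\alpha,\beta)=0$, since each always hears the other. Next, $\mathrm{cost}(\alpha,\beta_1)\le d_A(t)$: $\beta_1$ hears $\alpha$ honestly, and $\alpha$ misses $\beta_1$ only when $\beta$ speaks too. In the same way $\mathrm{cost}(\alpha_1,\beta)\le d_B(t)$.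

If $d_A(N)\le k$, then $\alpha$ against $\beta$ and $\beta_1$ would violate (Confusion). So $d_A$ reaches $k$, and likewise $d_B$. No round increases both, since one requires $\beta$ to speak and the other requires $\beta$ to listen. The construction is symmetric under exchanging the parties, so we may assume that $d_A$ reaches $k$ first, at round $\tau$. Put $r=d_B(\tau)$. Then $0\le r\le k-1$, and since the counted rounds are disjoint,

$$\tau\ge k+r. \tag{1}$$

The feeding of this step is used up to round $\tau$ only.

**Step 2: fix the future of $\alpha$.** The purpose is to keep $\alpha$ plausible for $\beta_1$ and bound how much she can speak. After $\tau$, feed $\alpha$ with $\beta_1$'s symbol if $\beta_1$ speaks, else $*$, and feed $\beta_1$ with $\alpha$'s symbol if $\alpha$ speaks, else $*$. Then $\mathrm{cost}(\alpha,\beta_1)\le d_A(\tau)=k$ in total. From now on the behavior of $\alpha$ in all $N$ rounds is fixed. Let $Sp$ and $Li$ be the sets of rounds $>\tau$ in which $\alpha$ speaks and listens.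

**Claim 1.** $|Li|\ge k+1$, so $|Sp|\le N-\tau-k-1$.

*Proof.* Continue $\beta$ after $\tau$ by feeding it honestly from $\alpha$. Against this copy a cost can occur only when $\alpha$ listens and $\beta$ speaks, so $\mathrm{cost}(\alpha,\beta)\le|Li|$. If $|Li|\le k$, then $\alpha$ is confused between this copy (input $y_0$) and $\beta_1$ (input $y_1$). $\square$

**Step 3: the S-run and the window.** The purpose is to locate a stretch of time in which $\beta$, hearing $\alpha_1$, listens $k$ times, and to show that it speaks there hardly at all. In the *S-run*, after $\tau$, feed $\beta$ with $\alpha_1$'s symbol if $\alpha_1$ speaks, else $*$, and feed $\alpha_1$ honestly from $\beta$. Throughout, $\mathrm{cost}(\alpha_1,\beta)\le r$.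

**Claim 2.** In the S-run $\beta$ listens at least $k$ times after $\tau$. If $\tau_2$ is the round of the $k$-th such listening and $z$ is the number of rounds of $(\tau,\tau_2]$ in which $\beta$ speaks, then $\tau_2=\tau+k+z$ and $0\le z\le E-1$.

*Proof.* Let $\omega$ be the Alice-copy with input $x_0$ that equals $\alpha$ up to $\tau$ and is then fed honestly from $\beta$. The cost of $(\omega,\beta)$ is $0$ up to $\tau$, and after $\tau$ it arises only where $\beta$ listens. If $\beta$ listened at most $k$ times after $\tau$, then $\beta$ would be confused between $\omega$ and $\alpha_1$, as $r\le k$. So $\tau_2$ exists, and $\tau_2=\tau+k+z$ by definition.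

Now change the feeding of $\beta$ after $\tau_2$: feed it $\omega$'s symbol if $\omega$ speaks, else $\alpha_1$'s if it speaks, else $*$, with $\omega$ and $\alpha_1$ still fed honestly from $\beta$. Then $\mathrm{cost}(\omega,\beta)\le k$, all of it in $(\tau,\tau_2]$, while $\mathrm{cost}(\alpha_1,\beta)$ is at most $r$ plus the number of listenings of $\beta$ after $\tau_2$. By (Confusion) there are at least $k-r+1$ such listenings, so $N-\tau_2\ge k-r+1$. With (1),
$$z=\tau_2-\tau-k\le N-\tau-2k+r-1\le N-3k-1=E-1.\qquad\square$$

In particular $E\ge1$, that is, $3k\le N-1$. This is the ratio $\frac13$, and it is as far as the inequalities collected so far go. They are all satisfied by the numbers $N=3k+1$, $\tau=k+r$, $z=0$, $|Li|=k+1$, $|Sp|=k-r$. To improve on $\frac13$ we need information about where $\alpha$ speaks, and a way to use two continuations of $\alpha$ against each other.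

Call $(\tau,\tau_2]$ the *window*; it has $k+z$ rounds. Let $p$ be the number of window rounds in $Sp$.

**Step 4: $\alpha$ speaks in almost all of the window.** The purpose is a lower bound on $p$.

**Claim 3.** $p\ge k+1-E$.

*Proof.* Use the S-run up to $\tau_2$. Let $\omega'$ equal $\alpha$ (fed as $\alpha$ is, hence from $\beta_1$ after $\tau$) up to $\tau_2$, and then be fed honestly from $\beta$. Let $p_l\le p$ be the number of window rounds in which $\alpha$ speaks and $\beta$ listens, and $z_L\le z$ the number in which $\alpha$ listens and $\beta$ speaks. Only these rounds can cost, so up to $\tau_2$ we have $\mathrm{cost}(\omega',\beta)\le p_l+z_L$.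

After $\tau_2$, in the first $k-r$ rounds in which $\beta$ listens, feed it $\omega'$'s symbol if $\omega'$ speaks, else $\alpha_1$'s if it speaks, else $*$. In later listening rounds feed it $\alpha_1$'s symbol if it speaks, else $*$. Keep $\alpha_1$ fed honestly from $\beta$. Then $\mathrm{cost}(\alpha_1,\beta)\le r+(k-r)=k$. With $R\le N-\tau_2$ the number of listenings of $\beta$ after $\tau_2$,
$$\mathrm{cost}(\omega',\beta)\le p_l+z_L+\max(0,R-(k-r)).$$
By (Confusion), with $\alpha_1$ as the other candidate, the right side is at least $k+1$.

If the maximum is $0$, then $p_l\ge k+1-z_L\ge k+1-z\ge k+2-E$ by Claim 2. Otherwise, using $R\le N-\tau_2=N-\tau-k-z$ and (1),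
$$p_l\ge 2k-r+1-(N-\tau-k-z)-z_L\ge4k+1-N+(z-z_L)\ge4k+1-N=k+1-E.$$
In both cases $p\ge p_l\ge k+1-E$. $\square$

Here is the picture when $E$ is tiny compared with $k$. The window has length about $k$. In the S-run $\beta$ listens in almost all of it, and $\alpha$ speaks in almost all of it. So let $\beta$ hear $\alpha$ there, as far as plausibility of $\alpha_1$ allows. At the end of the window there are two continuations with input $x_0$: $\alpha$ herself, who costs only where $\beta$ speaks (up to few rounds), and an Alice who turns honest towards $\beta$, who costs only where $\beta$ listens. Together they pay for each remaining round once, so their costs add up to about $N-\tau_2$, at most about $k$. But (Confusion) wants the sum to be at least $2k+2$.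

**Step 5: the M-run.** The purpose is to implement this picture. After $\tau$, through round $N$, when $\beta$ listens, feed it as follows. If $\alpha$ speaks, and either $\alpha_1$ listens or fewer than $k-r$ earlier rounds after $\tau$ had $\alpha,\alpha_1$ both speaking, $\beta$ listening and $\alpha$'s symbol fed, then feed $\alpha$'s symbol. Otherwise feed $\alpha_1$'s symbol if $\alpha_1$ speaks, else $*$. Keep $\alpha_1$ fed honestly from $\beta$. The copy $\alpha$ is unchanged. The numbers $\tau_2,z,p$ and the window are those fixed in Steps 3 and 4, although $\beta$ may now behave differently from the S-run. Let $\omega''$ equal $\alpha$ up to $\tau_2$ and then be fed honestly from the present $\beta$. We estimate three costs.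

First, $\alpha_1$ is missed after $\tau$ only in the at most $k-r$ rounds in which $\alpha$'s symbol was fed although both spoke, so
$$\mathrm{cost}(\alpha_1,\beta)\le r+(k-r)=k.$$

For the other two, let $\ell_w=k+z-p$ be the number of window rounds in which $\alpha$ listens. Let $f$ (respectively $f_w$) be the number of rounds after $\tau$ (respectively in the window) in which $\alpha$ speaks, $\beta$ listens and $\alpha$'s symbol is not fed. Such a round occurs only after $k-r$ rounds of $Sp$ in which $\alpha$'s symbol *was* fed. Hence if $f>0$ then $f+(k-r)\le|Sp|$, and by Claim 1, (1) and $E\ge1$,
$$f\le\max(0,|Sp|-(k-r))\le\max(0,N-\tau-2k-1+r)\le E-1.$$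
If $f_w>0$, those $k-r$ earlier rounds lie in the window as well, so
$$f_w\le\max(0,p-k+r).$$
Let $\rho$ and $R_2$ be the numbers of rounds after $\tau_2$ in which $\beta$ speaks and listens. Then
$$\rho+R_2=N-\tau_2=N-\tau-k-z\le k+E-r-z .$$

Now consider $(\alpha,\beta)$. Up to $\tau$ the cost is $0$. After $\tau$, a cost arises where $\alpha$ listens and $\beta$ speaks, which gives at most $\ell_w$ in the window and at most $\rho$ afterwards, or where $\alpha$ speaks and is not heard, which gives at most $f$. Next consider $(\omega'',\beta)$. The window gives at most $\ell_w+f_w$. Afterwards $\omega''$ hears $\beta$, so only the listenings of $\beta$ can cost. Thus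
$$\mathrm{cost}(\alpha,\beta)\le\ell_w+f+\rho,\qquad\mathrm{cost}(\omega'',\beta)\le\ell_w+f_w+R_2 .$$

**Step 6: add the two.** The purpose is the final inequality. Both $\alpha$ and $\omega''$ have input $x_0$, and $\alpha_1$ has input $x_1$ and cost at most $k$. So (Confusion), applied twice, makes both right-hand sides at least $k+1$. Adding,
$$2k+2\le2(k+z-p)+(E-1)+f_w+(k+E-r-z),$$
that is,
$$0\le k+z-2p+2E-r-3+f_w. \tag{2}$$
If $p\le k-r$, then $f_w=0$, and Claims 2 and 3 with $r\ge0$ give
$$0\le k+(E-1)-2(k+1-E)+2E-3=-k+5E-6.$$
If $p>k-r$, then $f_w\le p-k+r$, and (2) gives
$$0\le z-p+2E-3\le(E-1)-(k+1-E)+2E-3=-k+4E-5\le-k+5E-6,$$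
the last step because $E\ge1$. Either way $k\le5E-6=5N-15k-6$, that is, $16k\le5N-6$.

**Step 7: pass to $\theta^*$.** The purpose is to turn the finite inequality into a bound on fractions. Suppose $\theta>\frac5{16}$ were achievable with $C,\Sigma$. Let $P_n$ be the exchange of $n$-bit strings. Bob's output is a function of his input and at most $N$ received symbols, and it must be able to name each of Alice's $2^n$ strings, so $|\Sigma|^N\ge2^n$ and $N\to\infty$ as $n\to\infty$. Put $k=\lfloor\theta N\rfloor$, which is at least $1$ for large $n$. The inequality just proved, applied to two inputs on each side, gives $16(\theta N-1)<16k\le5N-6$, that is, $(16\theta-5)N<10$. This is false for large $n$. Hence $\theta^*\le\frac5{16}<\frac13$, and Theorem A is proved. $\blacksquare$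

## 5. The settled party speaks: exchanging bits at ratio $2/7$

We turn to constructions, again starting with bits. Let $N=7u$ and $k=2u-1$. For the first $6u$ rounds use a fixed schedule in which each party sends its bit $3u$ times. Suppose Alice has then received $n_0$ zeros and $n_1$ ones, $n_0+n_1=3u$. She can exclude $y=0$ if $n_1>k$, and $y=1$ if $n_0>k$. If exactly one value survives she is *settled*. At least one always survives, namely the true one. In the last $u$ rounds a settled party speaks and an unsettled one listens.

If Alice is unsettled, both counts are at most $k$, so each is at least $3u-k$. In particular at least $3u-k$ of Bob's symbols were corrupted. The same holds for Bob. If both were unsettled, there would be at least $2(3u-k)=2u+2>k$ corruptions. So at least one party is settled. An unsettled party hears the settled other for $u$ more rounds, hence $4u$ symbols in total, and $4u>2k$ makes the majority correct. The ratio $(2u-1)/7u$ tends to $\frac27$.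

To get beyond $\frac27$ let us change the proportions: measure time in large units, let each party speak $7$ units, leave $3$ units for an adaptive ending, and allow slightly fewer than $5$ units of errors out of $17$. A party that has heard $b$ units and is still unsettled has two candidates whose costs sum to $b$, both below $5$, so at least $b-5$ units of the other's symbols were corrupted. At $b=7$ this is $2$. *Both parties unsettled now costs only $4$*, which is within budget, and the argument above breaks down.

Let us see what is missing. Suppose both are unsettled. Let Bob speak for $\lambda$ of the last three units, and then let Alice speak for $3-\lambda$. Let $\sigma$ be the sum of the costs of Bob's two candidates, so that $\sigma\ge7$.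

* Bob will decide correctly at the end if $\sigma+(3-\lambda)\ge10$, because two candidates with costs below $5$ cannot have sum $10$. This allows $\lambda=\sigma-7$.
* Alice is still unsettled after hearing $7+\lambda$ units only if at least $2+\lambda$ units of Bob's symbols were corrupted. With $g$ units of corruption on Alice's symbols, the total is at least $g+2+\lambda=g+\sigma-5$. So she is settled in time if $g+\sigma\ge10$.

We know $g\ge2$ and $\sigma\ge7$. That is $9$. Exactly one unit is missing.

The missing unit comes from a *status bit*: along with her bit, Alice tells Bob whether she is settled (S) or unsettled (U). Suppose Bob's two cheapest explanations are $G_0$, with Alice's true bit, and $G_1$, with the wrong one. In reality Alice is unsettled and says U throughout.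

If $G_0$ also says U at the end, then $G_0$ must contain at least $2$ units of corruption on Bob's own symbols, in addition to the $7$ units that $G_0$ and $G_1$ pay for Alice's symbols. So $\sigma\ge9$ and $g+\sigma\ge11$.

If $G_0$ says S from some time $t_s$ on, then after $t_s$ the truth, $G_0$ and $G_1$ have Alice sending three *pairwise different* symbols where Bob received one. At least two of the three pay in every position, instead of one of two. Let $a_s$ be the amount Alice has spoken by $t_s$, and arrange that Bob has then spoken $a_s+1$. Up to $t_s$, $G_0$ and $G_1$ together pay $a_s$ for Alice's symbols, and $G_0$ pays about $(a_s+1)-5$ for Bob's, because Alice was unsettled in it just before $t_s$. In total $g+\sigma\ge a_s+(a_s-4)+2(7-a_s)=10$, for every $a_s$. If statuses start when Alice has spoken $4$ and Bob $5$, and $G_0$ says S from the beginning, the count is $4+2\cdot3=10$.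

This explains the schedule in the next section. What remains is to replace bits by the transcripts of an arbitrary protocol. There a party does not know at the outset what to send, and its message becomes useful only after some portion of the simulation has been nearly clean. The bookkeeping will charge the time before that to the errors which spoiled it.

## 6. Lists, padding and the protocol

Fix $\theta<\frac5{17}$. Resilience to a larger fraction implies resilience to a smaller one, so we may assume that $\eta:=5-17\theta$ lies in $(0,1)$. Let $\varepsilon>0$ be small and $q\in\mathbb N$ large, depending only on $\theta$, and put $\delta=\varepsilon+1/q$.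

**Convention.** $X\gtrsim Y$ (equivalently $Y\lesssim X$) means $X\ge Y-c\,\delta$ for an absolute constant $c$. Finitely many such steps occur. So "$X\gtrsim Y+\eta$ and $X\le Y$" is contradictory once $\delta$ is small enough in terms of $\eta$, and we choose $\varepsilon,q$ accordingly.

**Step 1: padding.** The purpose is to make the list-decodable protocol long enough to carry codewords of whole lists. Append to $P$ a phase in which Alice sends an extra string $w\in\{0,1\}^n$, part of her input, with $n=|P|+2\lceil\log_2s\rceil+1$. We shall use it only with $w=0^n$. Apply Theorem LD to the padded protocol, which we again call $P$; its length is at most $2n$. With no noise and the other inputs fixed, Bob's list is determined by $L/2$ received symbols and contains the correct $w$, and a list contains at most $s$ values of $w$. So $2^n\le s|\Sigma_1|^{L/2}$, hence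
$$\tfrac L2\log_2|\Sigma_1|\ge n-\log_2s\ge\tfrac n2,\qquad L\ge\frac n{\log_2|\Sigma_1|}.$$
Together with $L\le2C_1n$ this shows that $L$ is between two constant multiples of $n$, with constants depending on $\varepsilon$ only, and $L=O_\varepsilon(\max(|P|,1))$ for the original $P$.

**Step 2: time scale and schedule.** The purpose is to fix who speaks when. Let $h=L/2$. A *slot* is $h$ rounds of one speaker. A *run* is $L$ alternating rounds, that is, two interleaved slots, one of Alice and one of Bob. A *unit* is $qL$ rounds. From now on **all times and all error counts are measured in units**. A run has length $1/q$, a slot $1/(2q)$. The total length is $N=17$ units, and the error budget is $\Theta=17\theta=5-\eta$.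

| Phase | time | content | (Alice spoken $a$, Bob spoken $b$) at end |
|---|---|---|---|
| I | $0$ to $t_1=8$ | $8q$ runs | $(4,4)$ |
| II | $t_1$ to $t_2=9$ | Bob speaks ($2q$ slots) | $(4,5)$ |
| III | $t_2$ to $t_3=13$ | $4q$ runs | $(6,7)$ |
| IV | $t_3$ to $t_4=14$ | Alice speaks ($2q$ slots) | $(7,7)$ |
| V | $t_4$ to $17$ | adaptive, $6q$ slots | |

In Phases I–IV the party that does not speak listens. At the boundaries of Phase III Bob is one unit ahead, as wished in Section 5.

**Step 3: what is sent.** The purpose is to define the symbols. They are pairs in $\Sigma_1\times\Gamma$. Each run executes a fresh copy of $\pi$ in the first component, which is a fixed dummy symbol outside runs. We call transcripts of $P$ *leaves*. A leaf is consistent with an input of a party if every bit that this party sends in it is the bit prescribed by that input and the preceding bits. A leaf consistent with $x$ and with $y$ equals $P(x,y)$. After run $j$ each party removes from its list all leaves inconsistent with its own input; the results are $\Lambda_A(j),\Lambda_B(j)$. For instance, if $P$ is "Alice sends $x$, Bob sends $y$", an Alice with $x=0$ prunes the list $\{00,01,10\}$ to $\{00,01\}$.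

In every slot the speaker also sends, in the second component, the codeword of its current *message* under a code over $\Gamma$ of block length $h$ and relative distance at least $1-\varepsilon$. Messages are fixed at the beginning of the slot or run (for all of Phase IV, at $t_3$).

* Bob's message: the sequence of all $\Lambda_B(j)$ of completed runs.
* Alice's message: the sequence of all $\Lambda_A(j)$ of completed runs and, in Phases III and IV, a status bit S or U (settled or unsettled, as defined below, at the time the message is fixed).

Messages have $m=O_{\varepsilon,q}(n)=O_{\varepsilon,q}(h)$ bits, so such a code over a constant-size $\Gamma$ exists. Indeed, two random codewords agree in more than $\varepsilon h$ positions with probability at most $2^h|\Gamma|^{-\varepsilon h}$ (choose the set of agreements), and a union bound over fewer than $2^{2m}$ pairs works once $|\Gamma|^{\varepsilon h}\ge2^{h+2m}$. In rounds, $N=17qL=O_\theta(\max(|P|,1))$, and the alphabet is constant.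

**Step 4: histories and settledness.** The purpose is to say when a party knows enough.

**Definition (history).** A *history* of a party at time $t$ is a legal execution of the first $t$ time units (some inputs with $w=0^n$, some corruptions) agreeing with that party's input and view. Its *leaf* is $P$ on its inputs. $\mathrm{err}(H)$ is its number of corruptions and $\mathrm{err}(H;[0,t'])$ is the part up to $t'$. For a time interval $I$, $e_H(I)$ and $g_H(I)$ are the numbers of corrupted symbols in $I$ sent by Bob and by Alice, respectively.

**Definition (settled).** For $t\le t_4$, $\kappa_A^t(\ell)$ is the minimum of $\mathrm{err}$ over Alice's histories at time $t$ with leaf $\ell$ ($\infty$ if there are none); $\kappa_B^t$ is defined similarly. For $t>t_4$, $\kappa_A^t$ is the minimum over Alice's histories *in which Bob speaks in all rounds of $(t_4,t]$*. We call the histories entering the minimum *allowed*. A party is *settled* at a slot or run boundary $t$ if at most one leaf has $\kappa^t\le\Theta$.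

To see the notions at work, take the five-round scheme of Section 1 with budget $1$, counted in rounds. If Bob has received the bits $0,1$ in rounds 1 and 2, his cheapest histories for $x=0$ and for $x=1$ both have one corruption, and he is unsettled. If he has received $0,0$, the values are $0$ and $2$, and he is settled.

Truncating an allowed history gives an allowed history. So $\kappa^t(\ell)$ is nondecreasing in $t$, and *settledness persists*. There is no circularity: each definition uses only protocol rules for earlier times.

**Step 5: Phase V and the outputs.** The purpose is to define the adaptive ending.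

* *Alice:* at each slot boundary, if settled she speaks in the next slot, otherwise she listens.
* *Bob:* if settled at $t_4$, he speaks throughout V. Otherwise let $\sigma=\kappa_0+\kappa_1$ be the sum of his two smallest values $\kappa_B^{t_4}$ (for two different leaves). Both are at most $\Theta$, so $\sigma-7<3$. Let $\lambda\in[0,3]$ be the largest multiple of $\frac1{2q}$ that is at most $\max(0,\sigma-7)$, and put $t_5=t_4+\lambda$. Bob speaks during $(t_4,t_5]$ and listens during $(t_5,17]$.

*Output.* A party settled at some time (for Bob: at $t_4$; for Alice: any slot or run boundary up to $17$) outputs the leaf with $\kappa\le\Theta$ at the first such time. A Bob unsettled at $t_4$ outputs a leaf admitting a history at time $17$ with $\mathrm{err}\le\Theta$ *in which Alice speaks in all rounds of $(t_5,17]$*. In undefined cases, output anything.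

## 7. Good runs and separation of histories

A run is *good* in a history if at most $(\frac12-\varepsilon)L$ of its symbols are corrupted, and *bad* otherwise. If run $j$ is good in a history with leaf $\ell$, then $\ell\in\Lambda_A(j)\cap\Lambda_B(j)$, by Theorem LD and because $\ell$ survives the pruning. Let $T(j)$ be the end of run $j$ and $K_j=j/(2q)\le6$. At time $T(j)$ Alice has spoken $K_j$. Bob has spoken $K_j$ if run $j$ is in Phase I and $K_j+1$ if it is in Phase III. Note that run $j$ is in Phase I exactly when $K_j\le4$.

A bad run contains more than $(\frac12-\varepsilon)/q$ units of errors. So if runs $1,\dots,j-1$ are all bad in $H$, then $\mathrm{err}(H;[0,T(j)])\ge(j-1)(\frac12-\varepsilon)/q\ge K_j-\frac1{2q}-12\varepsilon$, that is,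
$$\mathrm{err}(H;[0,T(j)])\gtrsim K_j. \tag{3}$$
In words: before the first good run, errors accumulate as fast as Alice speaks. This is the charging announced at the end of Section 5.

For two histories $H,H'$ at time $t$ (or truncated to time $t$) with the same view and input of one party and different leaves, let $\iota(H,H')$ be the smallest index of a run completed by $t$ that is good in $H$ *or* in $H'$ ($\infty$ if none).

**Lemma 1.** All completed runs before $\iota$ are bad in both $H$ and $H'$. In any slot after run $\iota$ in which the other party speaks in both histories, its messages in $H$ and $H'$ differ.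

*Proof.* The first claim is the definition. For the second, let the common party be Alice with input $x$, let Bob's inputs be $y,y'$ and the leaves $\ell,\ell'$, and say run $\iota$ is good in $H$. Bob's message in $H$ contains $\ell=P(x,y)$ in its $\iota$-th list. If his $\iota$-th list in $H'$ contained $\ell$, then $\ell$ would be consistent with $y'$, because he prunes, and with $x$, so $\ell=P(x,y')=\ell'$, a contradiction. So the $\iota$-th lists differ. The other cases are symmetric. $\square$

Consider a set of slots after $T(\iota)$, of total length $D$, in which the common party listens and the other speaks in both histories. The received word is the same in both. In each of the at least $(1-\varepsilon)D$ positions where the codewords differ, it differs from at least one of them. So the corruptions of the speaker's symbols there satisfy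
$$(\text{in }H)+(\text{in }H')\ge(1-\varepsilon)D\gtrsim D. \tag{4}$$

**Lemma 2.** Let $G,G'$ have the same Bob input and view at $t_4$, different leaves, and $\mathrm{err}\le\Theta$. Then run $\iota=\iota(G,G')$ lies in Phase I and $\mathrm{err}(G)+\mathrm{err}(G')\gtrsim7+K_\iota\ge7$.

*Proof.* If $\iota=\infty$, all $12q$ runs are bad and $\mathrm{err}(G)\gtrsim6>\Theta$, a contradiction. Otherwise (3) gives $K_\iota$ for each history up to $T(\iota)$. Alice speaks $7-K_\iota$ in $(T(\iota),t_4]$, so (4) gives a sum $\gtrsim2K_\iota+(7-K_\iota)=7+K_\iota$. As the sum is at most $10-2\eta$, we get $K_\iota<4$, so run $\iota$ is in Phase I. $\square$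

The next lemma says what it costs the adversary to keep Alice unsettled.

**Lemma 3.** Let $t\in[t_2,17]$ be a slot or run boundary. Let $H,H'$ have the same Alice input and view at $t$, different leaves, and $\mathrm{err}\le\Theta$. If $t>t_4$, assume that Alice listens and Bob speaks (in both) throughout $(t_4,t]$. Let $b$ be the amount Bob has spoken by $t$ and $\iota=\iota(H,H')$. Then one of the following holds:

(i) run $\iota$ is in Phase I and $e_H(T(\iota),t]\gtrsim b-5$;

(ii) $\iota=\infty$ or run $\iota$ is in Phase III; then all runs of Phase I are bad in $H$, so $\mathrm{err}(H;[0,t_1])\gtrsim4$.

If $t\ge t_3$, then (i) holds.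

*Proof.* Suppose $\iota<\infty$ and let $b_\iota$ be Bob's speech up to $T(\iota)$. By (3), $e_{H'}(T(\iota),t]\le\Theta-\mathrm{err}(H';[0,T(\iota)])\lesssim5-K_\iota$. By (4), $e_H(T(\iota),t]+e_{H'}(T(\iota),t]\gtrsim b-b_\iota$. So
$$e_H(T(\iota),t]\gtrsim b-b_\iota-5+K_\iota. \tag{5}$$
If $\iota$ is in Phase I, then $b_\iota=K_\iota$ and this is (i). If $\iota$ is in Phase III or $\iota=\infty$, all $8q$ runs of Phase I (completed, since $t\ge t_2$) are bad in $H$, and their errors add up to at least $8(\frac12-\varepsilon)\gtrsim4$. This is (ii).

Let $t\ge t_3$ and suppose $\iota$ is not in Phase I. If $\iota=\infty$, all $12q$ runs are bad and $\mathrm{err}(H)\gtrsim6$, a contradiction. If $\iota$ is in Phase III, then $b_\iota=K_\iota+1$ and $K_\iota\ge4$. The errors counted by (3) and (5) are disjoint, so $\mathrm{err}(H)\gtrsim K_\iota+(b-5-1)\ge b-2\ge5=\Theta+\eta$, a contradiction. $\square$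

## 8. An unsettled Bob forces a settled Alice

Let $H$ be the true execution, with inputs $x,y$, leaf $\ell$, and at most $\Theta$ errors. The inequality "$g+\sigma\ge10$" of Section 5 becomes the following statement.

**Main Lemma.** If Bob is unsettled at $t_4$, then Alice is settled at $t_5=t_4+\lambda$.

The proof assumes the contrary and derives too many errors in $H$.

**Step 1: reduction to one inequality.** The purpose is to see how much is needed. Suppose Alice is unsettled at $t_5$. By persistence she is unsettled at all earlier boundaries. So she sends status U throughout Phases III and IV and listens during $(t_4,t_5]$, while Bob speaks there. Hence $H$, truncated to $t_5$, is allowed in $\kappa_A^{t_5}$. Since at least two leaves have $\kappa_A^{t_5}\le\Theta$, there is another allowed history $H'$ with leaf $\ne\ell$ and $\mathrm{err}(H')\le\Theta$. In $H'$ Bob speaks during $(t_4,t_5]$ because $H'$ is allowed, and Alice listens because her view is the same. Apply Lemma 3 at $t_5\ge t_3$ with $b=7+\lambda$: run $\mu:=\iota(H,H')$ is in Phase I and $e_H(T(\mu),t_5]\gtrsim2+\lambda$. Put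
$$\hat G=K_\mu+g_H(T(\mu),t_4].$$
All runs before $\mu$ are bad in $H$, so (3) accounts for $K_\mu$ errors up to $T(\mu)$. After that, corruptions of Alice's and of Bob's symbols are disjoint. Also $\lambda\gtrsim\sigma-7$ by the choice of $\lambda$. Therefore
$$\mathrm{err}(H)\gtrsim\hat G+2+\lambda\gtrsim\hat G+\kappa_0+\kappa_1-5.$$
As $\mathrm{err}(H)\le5-\eta$, we have a contradiction once we show
$$\Phi:=\hat G+\kappa_0+\kappa_1\gtrsim10. \tag{6}$$

**Step 2: comparing the truth with a wrong leaf.** The purpose is to show that $H$ and a history with a wrong leaf together pay for everything Alice says, where $H$'s part is measured by $\hat G$.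

**Claim 4.** Let $G$ be a history with Bob's actual input and view at $t_4$ and leaf $\ne\ell$. For $t=t_4$ and for every run boundary $t\in[t_2,t_3]$, with $a(t)$ the amount Alice has spoken by $t$,
$$\mathrm{err}(G;[0,t])+K_\mu+g_H(T(\mu),t]\gtrsim a(t). \tag{7}$$

*Proof.* Let $\nu'=\iota(H,G)$ at time $t$, with common party Bob. If $\nu'=\infty$, all runs completed by $t$ are bad in both. For $t=t_4$ this gives $\mathrm{err}(H)\gtrsim6$, a contradiction. For $t\le t_3$ there are $2q\,a(t)$ such runs, so $\mathrm{err}(G;[0,t])\gtrsim a(t)$. If $\nu'<\infty$, then (3) and (4) give
$$\mathrm{err}(G;[0,t])\gtrsim K_{\nu'}+g_G(T(\nu'),t],\qquad g_G(T(\nu'),t]+g_H(T(\nu'),t]\gtrsim a(t)-K_{\nu'}.$$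
If $T(\nu')\ge T(\mu)$, then $K_\mu+g_H(T(\mu),t]\ge g_H(T(\nu'),t]$, so the left side of (7) is $\gtrsim K_{\nu'}+a(t)-K_{\nu'}=a(t)$. If $T(\nu')<T(\mu)$, Alice speaks only $K_\mu-K_{\nu'}$ in $(T(\nu'),T(\mu)]$, so $g_H(T(\nu'),T(\mu)]\le K_\mu-K_{\nu'}$ and $K_\mu+g_H(T(\mu),t]\ge K_{\nu'}+g_H(T(\nu'),t]$. The left side of (7) is then $\gtrsim2K_{\nu'}+a(t)-K_{\nu'}\ge a(t)$. $\square$

Since Bob is unsettled, some leaf $\ne\ell$ has $\kappa_B^{t_4}\le\Theta<5$. So (7) at $t_4$, where $a=7$, gives
$$\hat G\gtrsim2. \tag{8}$$

Let $G_0,G_1$ be histories attaining Bob's two smallest values. Their leaves are distinct and both have $\mathrm{err}\le\Theta$. By Lemma 2, run $\nu:=\iota(G_0,G_1)$ is in Phase I and $\kappa_0+\kappa_1\gtrsim7$. Together with (8) this gives $\Phi\gtrsim9$, the same $9$ as in Section 5. We now find the missing unit.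

**Step 3: neither of the two leaves is $\ell$.** The purpose is to dispose of the easy case. By (7) at $t_4$, the smaller of the two values plus $\hat G$ is $\gtrsim7$. The larger value is $\gtrsim3.5$, since the sum is $\gtrsim7$. So $\Phi\gtrsim10.5$.

**Step 4: one leaf is $\ell$, and the status there ends with U.** From here on one of the two histories, call it $G_0$, has leaf $\ell$, and $G_1$ has leaf $\ne\ell$. Claim 4 says nothing about $G_0$, and this is where the status bit enters. (Alice's input in $G_0$ need not be $x$; this is not used.) The purpose of this step is the case where Alice's status in Phase IV in $G_0$ is U.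

In $G_0$ Alice is then unsettled at $t_3$, where $b=7$. Since $G_0$, truncated to $t_3$, is one of her histories there, with $\mathrm{err}\le\Theta$, there is an alternative history of hers with another leaf and $\mathrm{err}\le\Theta$. By Lemma 3 at $t_3$ the corresponding index $\mu_0$ is in Phase I and $e_{G_0}(T(\mu_0),t_3]\gtrsim2$. Let $j=\min(\mu_0,\nu)$. All runs before $j$ are bad in $G_0$. The errors in $[0,T(j)]$, the corruptions of Bob's symbols after $T(\mu_0)$ and the corruptions of Alice's symbols after $T(\nu)$ are disjoint. Hence
$$\mathrm{err}(G_0)\gtrsim K_j+2+g_{G_0}(T(\nu),t_4],\qquad\mathrm{err}(G_1)\gtrsim K_\nu+g_{G_1}(T(\nu),t_4].$$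
By (4), $g_{G_0}+g_{G_1}\gtrsim7-K_\nu$ on $(T(\nu),t_4]$. Adding, $\kappa_0+\kappa_1\gtrsim9$, and with (8) $\Phi\gtrsim11$.

**Step 5: one leaf is $\ell$, and the status there ends with S.** The purpose is the last case, by the count of three pairwise different messages. Let $t_s\in[t_2,t_3]$ be the start of the first run of Phase III (or of Phase IV, with $t_s=t_3$) in which Alice's status in $G_0$ is S. By persistence it is S on all of $(t_s,t_4]$. Let $a_s=a(t_s)\in[4,6]$, so that $b(t_s)=a_s+1$.

In every Alice slot of $(t_s,t_4]$ her messages in $H,G_0,G_1$ are pairwise different:

* $H$ and $G_0$: the status is U versus S.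
* $G_0$ and $G_1$: by Lemma 1, because run $\nu$ is in Phase I.
* $H$ and $G_1$: by Lemma 1, because run $\iota(H,G_1)$ at $t_4$ is in Phase I by Lemma 2.

So in all but a $3\varepsilon$ fraction of positions the three codewords are pairwise different. Bob's received symbol, which is the same in all three histories, then differs from at least two of them. Hence
$$(g_H+g_{G_0}+g_{G_1})(t_s,t_4]\gtrsim2(7-a_s).$$
Let
$$S_0=\mathrm{err}(G_0;[0,t_s])+\mathrm{err}(G_1;[0,t_s])+K_\mu+g_H(T(\mu),t_s].$$
Since $T(\mu)\le t_1\le t_s$, we get $\Phi\gtrsim S_0+14-2a_s$. So (6) follows from
$$S_0\gtrsim2a_s-4. \tag{9}$$

Suppose $t_s=t_2$, so $a_s=4$. By (3) for both histories and (4) on $(T(\nu),t_2]$, where Alice speaks $4-K_\nu$,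
$$\mathrm{err}(G_0;[0,t_2])+\mathrm{err}(G_1;[0,t_2])\gtrsim2K_\nu+(4-K_\nu)\ge4=2a_s-4 .$$

Suppose $t_s>t_2$. In $G_0$ Alice was unsettled at $t_s-\frac1q\ge t_2$, the start of the preceding run. Apply Lemma 3 at that time to $G_0$ (truncated) and an alternative history of Alice's with $\mathrm{err}\le\Theta$ and another leaf. Bob has spoken $a_s+1-\frac1{2q}$ by then.

In case (i), with $\mu_0$ the corresponding index, in Phase I, we have $e_{G_0}(T(\mu_0),t_s]\gtrsim a_s+1-\frac1{2q}-5\gtrsim a_s-4$. As in Step 4, with $j=\min(\mu_0,\nu)$,
$$\mathrm{err}(G_0;[0,t_s])\gtrsim K_j+(a_s-4)+g_{G_0}(T(\nu),t_s],\qquad\mathrm{err}(G_1;[0,t_s])\gtrsim K_\nu+g_{G_1}(T(\nu),t_s],$$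
and $g_{G_0}+g_{G_1}\gtrsim a_s-K_\nu$ on $(T(\nu),t_s]$ by (4). The sum is
$$\gtrsim K_j+(a_s-4)+K_\nu+(a_s-K_\nu)\ge2a_s-4.$$

In case (ii), $\mathrm{err}(G_0;[0,t_s])\gtrsim4$. Claim 4 for $G_1$ at $t_s$ gives $\mathrm{err}(G_1;[0,t_s])+K_\mu+g_H(T(\mu),t_s]\gtrsim a_s$. So $S_0\gtrsim4+a_s\ge2a_s-4$, as $a_s\le6$.

Thus (9), and with it (6), holds in all cases, and the Main Lemma is proved. $\square$

## 9. Both parties output the correct leaf

Let $H$ be the true execution, with leaf $\ell$ and $\mathrm{err}(H)\le\Theta$.

**Step 1: Bob is settled at $t_4$.** The purpose is to show that Alice then becomes settled, correctly, by time $17$. Since $\kappa_B^{t_4}(\ell)\le\mathrm{err}(H)\le\Theta$, Bob's only leaf is $\ell$. He speaks throughout V, so $H$ is always allowed in $\kappa_A^t$, and if Alice is ever settled her leaf is $\ell$. If she were unsettled at time $17$, she would have listened throughout V. There would be an allowed alternative history with another leaf and $\mathrm{err}\le\Theta$, and Lemma 3 at $t=17$, where $b=10$, would give $e_H\gtrsim5$. This contradicts $\mathrm{err}(H)\le5-\eta$.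

**Step 2: Bob is unsettled at $t_4$; Alice's output.** The purpose is to show that Alice is right and speaks for the rest of the time. By the Main Lemma she is settled at $t_5$. Since Bob speaks throughout $(t_4,t_5]$, $H$ is allowed in $\kappa_A^t$ for $t\le t_5$, so at the first time she is settled her leaf is $\ell$, and she outputs it. By persistence she speaks throughout $(t_5,17]$, while Bob listens. In particular $\ell$ qualifies for Bob's output, via $H$ itself.

**Step 3: Bob is unsettled at $t_4$; Bob's output.** The purpose is to exclude any other leaf. Suppose another leaf qualified, via a history $G$ with $\mathrm{err}(G)\le\Theta$. The truncations of $H$ and $G$ to $t_4$ are histories of Bob with different leaves, so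
$$\mathrm{err}(H;[0,t_4])+\mathrm{err}(G;[0,t_4])\ge\kappa_0+\kappa_1=\sigma.$$
On $(t_5,17]$ Alice speaks and Bob listens in both histories. By Lemma 2, applied to the truncations at $t_4$, run $\iota(H,G)$ is in Phase I. So by Lemma 1 her messages differ in every slot, and (4) contributes $\gtrsim3-\lambda$. By Lemma 2 also $\sigma\gtrsim7$, so $\lambda\le\max(0,\sigma-7)\lesssim\sigma-7$. In total
$$\mathrm{err}(H)+\mathrm{err}(G)\gtrsim\sigma+3-\lambda\gtrsim10,$$
contradicting $\mathrm{err}(H)+\mathrm{err}(G)\le10-2\eta$. So Bob outputs $\ell$.

Both parties therefore output the correct transcript of the padded protocol, hence of the original one, under any corruption of at most $\theta N$ rounds. The protocol has $N=O_\theta(\max(|P|,1))$ rounds and a constant-size alphabet depending only on $\theta$. This proves Theorem B, and with Theorem A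
$$\frac7{24}<\frac5{17}\le\theta^*\le\frac5{16}<\frac8{24}.\qquad\blacksquare$$
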